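# Short cycles separate the random $d$-process from the uniform $d$-regular graph

## 1. Perfect matchings: the two models coincide when $d=1$

Fix $d\ge 1$ and let $n\to\infty$ with $dn$ even. There are two natural ways to produce a random $d$-regular graph on $\{1,\dots,n\}$.

**Definition (uniform model).** $\mathcal G_{n,d}$ is the uniform probability space of simple labelled $d$-regular graphs on $\{1,\dots,n\}$.

**Definition (random $d$-process).** Start with $n$ isolated vertices. At each step choose an edge $uv$ uniformly at random among all pairs of distinct nonadjacent vertices that both have degree less than $d$, and add it. Stop when no such pair exists. The final graph, conditioned on being $d$-regular, gives the probability space $\mathcal G^{\rm deg}_{n,d}$.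

Take $d=1$ and $n$ even. The process adds disjoint edges. While it has not covered all vertices, at least two vertices have degree $0$ (their number is even), and they are nonadjacent, so the process goes on. It ends in a perfect matching with probability $1$. The rule of the process does not look at labels, so the law of the final graph is invariant under every permutation of $\{1,\dots,n\}$. Any two perfect matchings are related by such a permutation, so all have the same probability. Hence $\mathcal G_{n,1}=\mathcal G_{n,1}^{\rm deg}$.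

What changes in general? For $d\ge2$ invariance under relabelling still holds, but it only says that isomorphic graphs get equal probability. There are now many isomorphism classes, and nothing forces the process to weight them as the uniform model does. The question of this lecture is whether the difference survives, in a strong sense, as $n\to\infty$.

## 2. Degree two on six vertices: the process prefers triangles

The smallest case with $d=2$ and more than one isomorphism class is $n=6$. The $2$-regular graphs are the hexagons, of which there are $5!/2=60$, and the pairs of disjoint triangles, of which there are $\binom63/2=10$. In the uniform model, two triangles have probability $1/7$.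

Now run the process. A state is a list of sizes of path components (an isolated vertex has size $1$), plus possibly a cycle. Two different paths can be joined in $e(a)e(b)$ ways, where $e(1)=1$ and $e(a)=2$ for $a\ge2$. A path of size at least $3$ can be closed in one way. If a triangle appears, the other three vertices must end as a triangle too. If a $4$-cycle or $5$-cycle appears, the final graph is not regular. Write $(\alpha,\beta)$ for the probabilities of ending in two triangles and in a hexagon. Working backwards:

- $(5,1)$, 3 moves, 2 of them to a path of size 6: $(0,\frac23)$.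
- $(4,2)$, 5 moves, 4 of them to a path of size 6: $(0,\frac45)$. From $(2,2,2)$ every move leads to $(4,2)$, so it also has $(0,\frac45)$.
- $(3,3)$, 6 moves, 2 closing a triangle and 4 joining: $(\frac13,\frac23)$.
- $(4,1,1)$, 6 moves: 1 closes a $4$-cycle, 4 lead to $(5,1)$, 1 to $(4,2)$. So $(0,\ \frac46\cdot\frac23+\frac16\cdot\frac45)=(0,\frac{26}{45})$.
- $(3,2,1)$, 9 moves: 1 closes the triangle, 4 lead to $(5,1)$, 2 to $(4,2)$, 2 to $(3,3)$. So $\alpha=\frac19+\frac29\cdot\frac13=\frac5{27}$ and $\beta=\frac49\cdot\frac23+\frac29\cdot\frac45+\frac29\cdot\frac23=\frac{28}{45}$.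
- $(3,1,1,1)$, 10 moves: 1 closes the triangle, 6 lead to $(4,1,1)$, 3 to $(3,2,1)$. So $\alpha=\frac1{10}+\frac3{10}\cdot\frac5{27}=\frac7{45}$ and $\beta=\frac6{10}\cdot\frac{26}{45}+\frac3{10}\cdot\frac{28}{45}=\frac8{15}$.
- $(2,2,1,1)$, 13 moves: 4 lead to $(4,1,1)$, 8 to $(3,2,1)$, 1 to $(2,2,2)$. So $\alpha=\frac8{13}\cdot\frac5{27}=\frac{40}{351}$ and $\beta=\frac4{13}\cdot\frac{26}{45}+\frac8{13}\cdot\frac{28}{45}+\frac1{13}\cdot\frac45=\frac{28}{45}$.
- $(2,1,1,1,1)$, which is the state after the first step, 14 moves: 8 lead to $(3,1,1,1)$, 6 to $(2,2,1,1)$. So $\alpha=\frac47\cdot\frac7{45}+\frac37\cdot\frac{40}{351}=\frac{188}{1365}$ and $\beta=\frac47\cdot\frac8{15}+\frac37\cdot\frac{28}{45}=\frac47=\frac{780}{1365}$.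

Conditioned on being regular, the process ends in two triangles with probability $\frac{188}{188+780}=\frac{47}{242}\approx0.194$, compared with $\frac17\approx0.143$. In this case the process favors short cycles. The whole lecture exploits such a bias.

## 3. Contiguity, and what finitely many Poisson counts cannot see

**Definition (contiguity).** Two sequences of probability spaces $(\mathcal G_n)$, $(\hat{\mathcal G}_n)$ on the same underlying sets are contiguous, $\mathcal G_n\approx\hat{\mathcal G}_n$, if for every sequence of events $A_n$ we have $\mathbf P_{\mathcal G_n}(A_n)\to1$ if and only if $\mathbf P_{\hat{\mathcal G}_n}(A_n)\to1$. (Here $n$ is restricted to $dn$ even.)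

"A.a.s." means with probability tending to $1$. The survey "Models of random regular graphs" contains the following.

**Conjecture 6.3.** For fixed $d\ge1$ and $dn$ even, $\mathcal G_{n,d}\approx\mathcal G^{\rm deg}_{n,d}$.

We use two published facts.

- **(i)** A.a.s. the $d$-process ends in a $d$-regular graph (Ruciński–Wormald 1992).
- **(ii)** Let $X_k$ be the number of $k$-cycles. In $\mathcal G_{n,d}$ with $d\ge2$, for each fixed $K$, the numbers $X_3,\dots,X_K$ converge jointly in distribution to independent Poisson variables with means $\lambda_k=\frac{(d-1)^k}{2k}$ (Bollobás 1980, Wormald 1981).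

The vectors in (ii) are integer-valued, so their probability mass functions converge pointwise. By Scheffé's lemma the probability of *every* fixed set of integer vectors then converges to its limiting value.

**Example (contiguous but different).** Let $Z\sim\mathrm{Poisson}(\lambda)$ with $\lambda>0$, and let $A_n$ be sets of nonnegative integers. Then $\mathbf P(Z\in A_n)\to1$ if and only if each fixed integer $j\ge0$ lies in $A_n$ for all large $n$. Indeed, if $j\notin A_n$ infinitely often, then $\mathbf P(Z\in A_n)\le1-\mathbf P(Z=j)$ infinitely often. Conversely, if each $j$ is eventually in $A_n$, then for every $J$ eventually $\mathbf P(Z\in A_n)\ge\mathbf P(Z\le J)$. The criterion does not mention $\lambda$. So two Poisson laws with different positive means are contiguous, and the same argument works for vectors of finitely many independent Poisson variables.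

The first thing to try against the conjecture is to count triangles in both models and find different means. The example shows where this stops. If the triangle count of the process also had a Poisson limit, with a different mean, no event defined by that count could separate the models. The same holds for any fixed finite number of cycle lengths.

So we must use a number of lengths that grows with $n$. Suppose that in the process the $k$-cycle count behaved like a Poisson variable of mean $\lambda_k(1+\delta_k)$, with bounded $\delta_k\ge0$. Consider $\sum_{k\le K}w_k(X_k-\lambda_k)$. Its mean is $0$ in the uniform limit and $\sum w_k\lambda_k\delta_k$ in the process. Its variance is $\sum w_k^2\lambda_k$ in the uniform limit and of the same order in the process. By Cauchy–Schwarz, $(\sum w_k\lambda_k\delta_k)^2/\sum w_k^2\lambda_k$ is largest for $w_k=\delta_k$, where it equals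
$$V_K=\sum_{k=3}^K\lambda_k\delta_k^2 .$$
If $V_K\to\infty$, Chebyshev's inequality separates the models. Two tasks remain: to find $\delta_k$, and to see whether $V_K$ diverges. There is also a difficulty to get around: we will control the process only up to a fixed time, not up to its end.

## 4. An integral operator that encodes all cycle lengths, and the theorems

Let $d\ge2$. Put
$$\pi_j(s)=e^{-s}\frac{s^j}{j!}\ (j\ge 0),\qquad Q_j(s)=\sum_{i=0}^j\pi_i(s),\qquad \pi_j=Q_j=0\ (j<0).$$
Thus $Q_j(s)$ is the probability that a Poisson($s$) variable is at most $j$. For $j\ge0$ we have $\pi_j'=\pi_{j-1}-\pi_j$, so $Q_j'=-\pi_j$; also $Q_j(0)=1$ and $Q_j(s)=\int_s^\infty\pi_j$.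

Here is how the operator arises. In a suitable time scale $s$, an unsaturated vertex receives edges at rate about $1$. Consider a $k$-cycle whose edges arrive at times $s_1,\dots,s_k$. The vertex between edges $i$ and $i+1$ accepts both exactly when it has received at most $d-2$ other edges by time $\max(s_i,s_{i+1})$, which has probability about $Q_{d-2}(\max(s_i,s_{i+1}))$. So the expected number of $k$-cycles is an integral of a cyclic product of a two-variable function, that is, the trace of the $k$-th power of an integral operator. The correct normalization turns out to be the following. Let $T$ be the integral operator on $L^2(0,\infty)$ with kernel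
$$T(s,s')=\frac{Q_{d-2}(\max(s,s'))}{\sqrt{Q_{d-1}(s)\,Q_{d-1}(s')}} .\tag{1}$$

**Example.** For $d=2$ we have $Q_0=e^{-s}$ and $Q_1=(1+s)e^{-s}$. Since $\max(s,s')-\frac{s+s'}2=\frac{|s-s'|}2$, we get $T(s,s')=e^{-|s-s'|/2}/\sqrt{(1+s)(1+s')}$. With $p=\sqrt{Q_1}$,
$$(Tp)(s)=\frac{1}{\sqrt{Q_1(s)}}\int_0^\infty e^{-\max(s,s')}ds'=\frac{se^{-s}+e^{-s}}{\sqrt{Q_1(s)}}=p(s),$$
so $1=d-1$ is an eigenvalue.

Lemma 3 below shows that for every $d\ge2$ the operator $T$ is Hilbert–Schmidt, self-adjoint and positive, that $\|T\|=d-1$, and that $d-1$ is an eigenvalue with eigenfunction $p=\sqrt{Q_{d-1}}$. Let $\Lambda_1\ge\Lambda_2\ge\dots\ge0$ be the eigenvalues of $T$ on $p^\perp$, with multiplicity, and put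
$$\lambda_k=\frac{(d-1)^k}{2k},\qquad\delta_k=(d-1)^{-k}\sum_{i\ge1}\Lambda_i^k\qquad(k\ge3).$$
The top eigenvalue alone contributes $\frac{(d-1)^k}{2k}=\lambda_k$ to $\frac1{2k}\operatorname{tr}T^k$, which is exactly the uniform mean. The other eigenvalues give the excess $\lambda_k\delta_k$, and it is nonnegative because $T$ is positive.

**Theorem A.** Let $d\ge2$. If $\Lambda_1(d)\ge\sqrt{d-1}$, there are events $A_n$ with $\mathbf P_{\mathcal G_{n,d}}(A_n)\to1$ and $\mathbf P_{\mathcal G^{\rm deg}_{n,d}}(A_n)\to0$. In particular the two models are not contiguous, and their total variation distance tends to $1$.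

**Theorem B.** $\Lambda_1(d)\ge\sqrt{d-1}$ for every $d\ge31$.

Together they show that $\mathcal G_{n,d}\not\approx\mathcal G^{\rm deg}_{n,d}$, with total variation distance tending to $1$, for every $d\ge31$. So Conjecture 6.3, which asserts contiguity for every fixed $d\ge1$, is false. For $2\le d\le30$ these notes do not decide whether contiguity holds. The events will be defined by counts of short cycles.

## 5. Independent clocks and the compensator formula

**Continuous time.** The purpose is to replace the step-by-step choice, which depends on the past, by independent randomness. Give each pair $e\subset[n]$ an independent exponential clock $\tau_e$ of rate $1/n$. When a clock rings, accept the pair as an edge if and only if both endpoints currently have degree less than $d$. Call a vertex *unsaturated* if its degree is less than $d$.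

Suppose $v,x$ are unsaturated and nonadjacent at time $t$. Then $\tau_{vx}$ has not rung: degrees only grow, so both endpoints were unsaturated at all earlier times, and a ring would have been accepted. By memorylessness the remaining waiting times of all available pairs are independent exponentials of the same rate, so the next accepted edge is uniform over the available pairs. The sequence of accepted edges is exactly the $d$-process.

Let $G(t)$ be the graph at time $t$, $U(t)$ the number of unsaturated vertices, and $X_k(t)$ the number of $k$-cycles of $G(t)$. Edges are never removed, so $X_k(t)$ is nondecreasing and $X_k(t)\le X_k$, where $X_k$ is the final count.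

**The time change.** Let $s(t)$ solve $s'=Q_{d-1}(s)$, $s(0)=0$. Since $0<Q_{d-1}\le1$, the solution exists for all time and increases. It is unbounded, since on a bounded range of $s$ the derivative is bounded below by a positive constant. So $s$ is an increasing bijection of $[0,\infty)$. The meaning: an unsaturated vertex gains edges at rate about $U/n$; in the clock $s=\int U/n$ this rate is $1$, the degree is below $d$ with probability $Q_{d-1}(s)$, and so $s'=U/n\approx Q_{d-1}(s)$. As a check of the formulas, $d=1$ would give $s'=e^{-s}$, so $s=\log(1+t)$ and $U/n\approx1/(1+t)$, which solves the expected equation $u'=-u^2$.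

Fix $S>0$ and define $t_0$ by $s(t_0)=S$.

**Planted clocks.** Let $H$ be a fixed graph that is a disjoint union of cycles of length at least $3$, placed on a set $W\subset[n]$ with $|W|=w$, and let $(t_e)_{e\in H}$ be distinct fixed times in $(0,t_0)$. Let $\mathbf P^H$ be the law in which $\tau_e=t_e$ for $e\in H$ and all other clocks are as before. For $v\in W$ let $m_v$ be the larger of the two times $t_e$ with $v\in e\in H$.

**Compensators.** For $e\notin H$ the process $\mathbf 1[\tau_e\le t]-\frac1n\int_0^t\mathbf 1[\tau_e>r]\,dr$ is a martingale for the filtration of all the clocks. Indeed, given the past at time $t$, both terms increase over $[t,t+h]$ by the conditional mean $\mathbf 1[\tau_e>t](1-e^{-h/n})$. The integral is called the compensator. We recall a textbook fact: integrating a bounded predictable process $J_e$ (one determined by the strict past, such as a function of $r$ and of the state just before $r$) against this martingale gives a martingale of mean $0$ with second moment $\mathbf E\int_0^t\frac1n\mathbf 1[\tau_e>r]J_e(r)^2dr$;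 for different $e$ these martingales are orthogonal, because a.s. no two clocks ring together. Almost surely no clock of a pair outside $H$ rings at a time $t_{e'}$, $e'\in H$, either.

Let $\Phi(t)$ be a bounded adapted process that satisfies three conditions:

- between clock rings it is absolutely continuous with bounded derivative $\dot\Phi$;
- at a ring of $e\notin H$ at time $r$ it jumps by a bounded predictable amount $J_e(r)$;
- at the ringing of $H$-clocks it jumps by amounts with total $h(t)$ up to time $t$.

Adding up the changes of $\Phi$ and subtracting the compensators, we see that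
$$\Phi(t)-\Phi(0)-h(t)-\int_0^t\Big(\dot\Phi(r)+\frac1n\sum_{e\notin H}\mathbf 1[\tau_e>r]J_e(r)\Big)dr\tag{2}$$
is a martingale with mean $0$, and its second moment at time $t$ is $\mathbf E\int_0^t\frac1n\sum_{e\notin H}\mathbf 1[\tau_e>r]J_e(r)^2dr$. The second integrand in (2) is called the *jump drift*. For our processes $J_e(r)\ne0$ only when both endpoints of $e$ are unsaturated and nonadjacent just before $r$, and then $\tau_e\ge r$ automatically. So the jump drift at $r$ is, for almost every $r$, simply $\frac1n$ times the sum of $J_e(r)$ over available pairs $e\notin H$.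

## 6. Degree fractions, and the survival probability of a planted cycle

**Lemma 1.** In the setting above, as $n\to\infty$:

(a) $\mathbf E^H\sup_{t\le t_0}|U(t)/n-s'(t)|\to0$;

(b) $\mathbf P^H(H\subset G(t_0))\to\prod_{v\in W}Q_{d-2}(s(m_v))$.

*Proof of (a).*

**Step 1: an approximate equation for the degree fractions.** Let $y_j(t)$ be the fraction of vertices of degree $j$ for $0\le j\le d-1$, let $y_{-1}=0$, and let $u_n=U/n=\sum_{j<d}y_j$. An unsaturated $v$ gains edges through clocks outside $H$ at rate
$$\tfrac1n\#\{x\ne v\text{ unsaturated},\ vx\notin E(G(t))\cup H\}\in\Big[\frac{U-d-3}n,\frac Un\Big],$$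
because we exclude $v$ itself, at most $d-1$ neighbors, and at most two $H$-neighbors. Each gained edge moves a vertex from degree $j-1$ to degree $j$. So (2), applied to $y_j$ (for which $\dot\Phi=0$), gives
$$y_j(t)=y_j(0)+\int_0^t\big[(y_{j-1}-y_j)u_n+\varepsilon_j\big]dr+M_j(t)+h_j(t).\tag{3}$$
Here $|\varepsilon_j|\le2(d+3)/n$. The term $h_j$ collects the effects of the $H$-clocks; each of them changes the degrees of at most two vertices, so $|h_j|\le2|H|/n$. The martingale $M_j$ has jumps of size at most $2/n$, occurring at total rate at most $\frac1n\binom n2\le\frac n2$, so $\mathbf EM_j(t_0)^2\le t_0\cdot\frac n2\cdot\frac4{n^2}=\frac{2t_0}n$.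

**Step 2: comparison with the limit.** The purpose is to remove the error terms by Gronwall's inequality. Put $y_j^*=\pi_j(s(t))$ and $y^*_{-1}=0$. Since $\pi_j'=\pi_{j-1}-\pi_j$, we have $y_j^{*\prime}=(y^*_{j-1}-y^*_j)u^*$ with $u^*=s'(t)=Q_{d-1}(s(t))=\sum_{j<d}y_j^*$. The initial values agree: $y_0=y_0^*=1$ and the others are $0$. Let $\Delta=\sum_{j<d}|y_j-y_j^*|$. Then $|u_n-u^*|\le\Delta$. Since $u_n\le1$ and $\sum_{j<d}|y^*_{j-1}-y^*_j|\le2$,
$$\sum_{j<d}\big|(y_{j-1}-y_j)u_n-(y^*_{j-1}-y^*_j)u^*\big|\le2\Delta+2|u_n-u^*|\le4\Delta .$$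
So $\Delta(t)\le A+4\int_0^t\Delta$ for $t\le t_0$, where $A=O(1/n)+\sum_j\sup_{t\le t_0}|M_j|$. Gronwall's inequality gives $\sup_{t\le t_0}\Delta\le e^{4t_0}A$. By Doob's inequality $\mathbf E\sup_{t\le t_0}M_j^2\le4\,\mathbf EM_j(t_0)^2\le8t_0/n$, so $\mathbf EA=O(n^{-1/2})$. Since $|U/n-s'|\le\Delta$, (a) follows.

*Proof of (b).*

**Step 3: rewriting the event vertex by vertex.** Let $N_v(t)$ be the number of edges outside $H$ accepted at $v$ by time $t$. Almost surely no clock outside $H$ rings at a time $t_e$. We claim that, almost surely,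
$$H\subset G(t_0)\iff N_v(m_v)\le d-2\ \text{ for all }v\in W .$$
If all of $H$ is accepted, then just before $m_v$ the degree of $v$ is $N_v(m_v)+1$, the $1$ being the earlier $H$-edge at $v$. Since the $H$-edge ringing at $m_v$ is accepted, this degree is at most $d-1$. Conversely, assume the inequalities. When $e=vx\in H$ rings at $t_e\le m_v$, the degree of $v$ is at most $N_v(t_e)$ plus the number of other $H$-edges at $v$ that rang earlier, so at most $(d-2)+1<d$. The same holds for $x$, so $e$ is accepted.

**Step 4: a near-martingale that interpolates.** We want a process that starts at the claimed limit and ends at the indicator of the event. At time $t$, given $j$ edges so far, the heuristic chance that $v$ gets at most $d-2$ edges by time $m_v$ is the Poisson probability $Q_{d-2-j}(s(m_v)-s(t))$. So put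
$$Z_v(t)=N_v(t\wedge m_v),\qquad h_v(t,j)=Q_{d-2-j}\big(s(m_v)-s(t\wedge m_v)\big),\qquad M(t)=\prod_{v\in W}h_v(t,Z_v(t)).$$
Since $s(0)=0$, $M(0)=\prod_vQ_{d-2}(s(m_v))$. Since $Q_j(0)=\mathbf 1[j\ge0]$ and $m_v<t_0$, Step 3 gives $M(t_0)=\mathbf 1\{H\subset G(t_0)\}$ a.s. Also $0\le M\le1$, and each $h_v(\cdot,j)$ is continuous in $t$ and constant after $m_v$. For $t<m_v$,
$$\partial_th_v(t,j)=s'(t)\,\pi_{d-2-j}(s(m_v)-s(t))=s'(t)\,[h_v(t,j)-h_v(t,j+1)].\tag{4}$$

**Step 5: the drift is small.** Since $Q_j>0$ for $j\ge0$, $M(t)=0$ if and only if some $Z_v(t)\ge d-1$. As $Z_v$ is nondecreasing, $M$ then stays $0$ and has no drift.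

Suppose $M(t)>0$. Each $v\in W$ with $m_v>t$ has $Z_v=N_v(t)\le d-2$ and at most one $H$-edge so far, so it is unsaturated. It acquires edges to vertices outside $W$ at rate
$$\beta_v=\tfrac1n\#\{x\notin W\text{ unsaturated},\ vx\notin E(G(t))\}\in\Big[\frac{U-d-w}n,\frac Un\Big].$$
Such an edge changes only $Z_v$ among the variables $Z$, by $+1$. Edges from vertices with $m_v\le t$ to vertices outside $W$, and edges with no endpoint in $W$, change no $Z$. Clocks of pairs inside $W$ have total rate at most $w^2/n$ and change $M$ by at most $1$. A ringing $H$-clock changes no $Z$, so $M$ does not jump there, and $h(t)=0$ in (2). By (4), the total drift of $M$, that is, the derivative plus the jump drift, is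
$$\sum_{v:\,m_v>t}(s'(t)-\beta_v)\big[h_v(t,Z_v)-h_v(t,Z_v+1)\big]\prod_{x\ne v}h_x(t,Z_x)+O(w^2/n).$$
The brackets lie in $[0,1]$, since $Q_j$ is nondecreasing in $j$, and so do the products. Hence the drift is at most $w|s'(t)-U(t)/n|+O(1/n)$ in absolute value. Taking expectations in (2),
$$|\mathbf E^HM(t_0)-M(0)|\le t_0\Big(w\,\mathbf E^H\sup_{t\le t_0}|s'-U/n|+O(1/n)\Big)\to0$$
by (a). $\square$

## 7. The first two moments of the cycle counts at a fixed time

**Proposition 2.** Let
$$\mu_k(S)=\frac1{2k}\int_{[0,S]^k}\prod_{i=1}^kT(s_i,s_{i+1})\,ds\qquad(s_{k+1}=s_1).\tag{5}$$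
For all $k,l\ge3$, as $n\to\infty$, $\mathbf EX_k(t_0)\to\mu_k(S)$ and $\mathbf E[X_k(t_0)X_l(t_0)]\to\mu_k(S)\mu_l(S)+\mathbf 1_{k=l}\,\mu_k(S)$.

*Proof.*

**Step 1: probability of a given union of disjoint cycles.** The purpose is to integrate Lemma 1(b) over the ringing times. By symmetry $\mathbf P(H\subset G(t_0))$ depends only on the isomorphism type of $H$, not on its placement. The event requires $\tau_e\le t_0$ for all $e\in H$, the density of $\tau_e$ is $\frac1ne^{-t/n}$, and given these times the other clocks are unaffected. So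
$$n^{|H|}\,\mathbf P(H\subset G(t_0))=\int_{[0,t_0]^H}e^{-\sum_et_e/n}\,\mathbf P^H(H\subset G(t_0))\prod_edt_e .$$
The integrand is at most $1$, and almost all time vectors have distinct entries in $(0,t_0)$. By Lemma 1(b) and bounded convergence the right side converges to a product over the cycles of $H$. In a $k$-cycle with edge times $t_1,\dots,t_k$ in cyclic order, the vertices have $m_v=\max(t_i,t_{i+1})$. So a $k$-cycle contributes
$$\int_{[0,t_0]^k}\prod_iQ_{d-2}\big(s(\max(t_i,t_{i+1}))\big)dt=\int_{[0,S]^k}\prod_i\frac{Q_{d-2}(\max(s_i,s_{i+1}))}{Q_{d-1}(s_i)}\,ds=2k\,\mu_k(S).$$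
Here we used that $s$ is increasing, that $dt=ds/Q_{d-1}(s)$, and that $\prod_iQ_{d-1}(s_i)=\prod_i\sqrt{Q_{d-1}(s_i)Q_{d-1}(s_{i+1})}$. This is where the normalization in (1) comes from.

**Step 2: first moment.** $K_n$ contains $\sim n^k/(2k)$ $k$-cycles, each present at $t_0$ with probability $\sim n^{-k}\cdot2k\mu_k(S)$. So $\mathbf EX_k(t_0)\to\mu_k(S)$.

**Step 3: second moment.** We split the ordered pairs (a $k$-cycle, an $l$-cycle) into three types. Equal pairs contribute $\mathbf 1_{k=l}\mathbf EX_k(t_0)$. Vertex-disjoint pairs number $\sim n^{k+l}/(4kl)$, and by Step 1 their contribution tends to $\mu_k(S)\mu_l(S)$. Finally take two distinct cycles sharing a vertex. Their union is connected, has minimum degree at least $2$, and is not a cycle, since the only cycle contained in a cycle is itself. So it has $a$ vertices and $b>a$ edges: the degree sum $2b$ is at least $2a$, with equality only for a connected $2$-regular graph, that is, a cycle. There are finitely many types of union, each with $O(n^a)$ copies, each copy arises from boundedly many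 pairs, and it is present with probability at most $(t_0/n)^b$. The total is $O(1/n)$. $\square$

## 8. The spectrum of $T$

**Lemma 3.** $T$ is Hilbert–Schmidt, self-adjoint and positive, $Tp=(d-1)p$ with $p=\sqrt{Q_{d-1}}$ and $\|p\|^2=d$, and $\|T\|=d-1$. For $g\in L^2(0,\infty)$, with $f=g/\sqrt{Q_{d-1}}$ and $F(r)=\int_0^rf$,
$$\langle g,Tg\rangle=\int_0^\infty\pi_{d-2}(r)F(r)^2\,dr .\tag{6}$$
Moreover $\mu_k(S)\uparrow\lambda_k(1+\delta_k)<\infty$ as $S\to\infty$, for all $k\ge3$.

*Proof.*

**Step 1: Hilbert–Schmidt.** This gives the spectral theorem and finite traces. By symmetry of the kernel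
$$\|T\|_{HS}^2=2\int_0^\infty\frac{Q_{d-2}(s)^2}{Q_{d-1}(s)}\int_0^s\frac{dr}{Q_{d-1}(r)}\,ds .$$
For the inner integral, the ratio $\pi_{d-1}/Q_{d-1}$ is increasing, because its reciprocal is $\sum_{i\le d-1}\frac{(d-1)!}{i!}s^{i-d+1}$, a sum of nonincreasing terms. So it is at least $c=\pi_{d-1}(1)/Q_{d-1}(1)>0$ on $[1,\infty)$. There $(1/Q_{d-1})'=\pi_{d-1}/Q_{d-1}^2\ge c/Q_{d-1}$, so $\int_1^sdr/Q_{d-1}(r)\le1/(cQ_{d-1}(s))$. Also $\int_0^1dr/Q_{d-1}(r)\le1/Q_{d-1}(1)\le1/Q_{d-1}(s)$ for $s\ge1$. Hence $\int_0^sdr/Q_{d-1}(r)\le(1+1/c)/Q_{d-1}(s)$ for $s\ge1$, and the outer integrand is $O((Q_{d-2}/Q_{d-1})^2)$. For $s\ge d$ the numbers $\pi_0(s)\le\pi_1(s)\le\dots\le\pi_{d-1}(s)$ increase, since $\pi_i/\pi_{i-1}=s/i$. So $Q_{d-2}(s)\le(d-1)\pi_{d-2}(s)$ and $Q_{d-1}(s)\ge\pi_{d-1}(s)=\frac s{d-1}\pi_{d-2}(s)$. Thus $Q_{d-2}/Q_{d-1}\le(d-1)^2/s$, and the outer integrand is $O(s^{-2})$ at infinity. It is bounded on bounded intervals, so the integral is finite.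

**Step 2: self-adjointness and positivity.** Positivity is what makes the excess $\delta_k$ nonnegative. The kernel is real and symmetric. Write $Q_{d-2}(\max(s,s'))=\int_0^\infty\pi_{d-2}(r)\mathbf 1[r>s]\mathbf 1[r>s']\,dr$. Then
$$\langle g,Tg\rangle=\iint f(s)f(s')Q_{d-2}(\max(s,s'))\,ds\,ds'=\int_0^\infty\pi_{d-2}(r)\Big(\int_0^rf\Big)^2dr$$
by Fubini, which applies because $\langle|g|,T|g|\rangle<\infty$. This is (6), and its right side is at least $0$.

**Step 3: the eigenfunction $p$.** Its eigenvalue reproduces the uniform means $\lambda_k$. We have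
$$(Tp)(s)=\frac1{\sqrt{Q_{d-1}(s)}}\int_0^\infty Q_{d-2}(\max(s,s'))ds'=\frac{sQ_{d-2}(s)+\int_s^\infty Q_{d-2}}{\sqrt{Q_{d-1}(s)}},$$
so we need the numerator to be $(d-1)Q_{d-1}(s)$. Since $s\pi_i=(i+1)\pi_{i+1}$, the first term is $\sum_{i=1}^{d-1}i\pi_i$. Since $\int_s^\infty\pi_j=Q_j(s)$ gives $\int_s^\infty Q_{d-2}=\sum_{j\le d-2}Q_j$, the second term is $\sum_{i\le d-2}(d-1-i)\pi_i$. They add up to $(d-1)\sum_{i\le d-1}\pi_i$. Similarly $\|p\|^2=\int_0^\infty Q_{d-1}=\sum_{j=0}^{d-1}Q_j(0)=d$.

**Step 4: the norm.** We show that no eigenvalue exceeds $d-1$; this is Schur's test. For $g,h\in L^2$,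
$$|g(s)h(s')|\le\tfrac12\Big(g(s)^2\frac{p(s')}{p(s)}+h(s')^2\frac{p(s)}{p(s')}\Big).$$
Multiply by $T(s,s')\ge0$ and integrate, using $\int T(s,s')p(s')ds'=(d-1)p(s)$ and symmetry: $|\langle g,Th\rangle|\le\frac{d-1}2(\|g\|^2+\|h\|^2)$. So $\|T\|\le d-1$, and Step 3 gives equality.

**Step 5: traces.** This connects Proposition 2 to the eigenvalues. By the spectral theorem for compact self-adjoint operators, there is an orthonormal basis of eigenfunctions containing $p/\|p\|$; the remaining eigenvalues are those on $p^\perp$, and they are at least $0$ by Step 2. The integrand in (5) is nonnegative, so by monotone convergence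
$$2k\,\mu_k(S)\uparrow\int_{[0,\infty)^k}\prod_iT(s_i,s_{i+1})\,ds=\langle T,T^{k-1}\rangle_{HS}.$$
The last equality holds because the kernel of $T^{k-1}$ is the iterated integral of the kernel of $T$, and the Hilbert–Schmidt product of two real symmetric kernels is the integral of their product. In the eigenbasis $(e_i)$ this product is $\sum_i\langle Te_i,T^{k-1}e_i\rangle$, the sum of the $k$-th powers of the eigenvalues, namely $(d-1)^k+\sum_i\Lambda_i^k$. It is finite for $k\ge3$, because $\sum_i\Lambda_i^2<\infty$ and $\Lambda_i\le d-1$. Dividing by $2k$ gives $\lambda_k(1+\delta_k)$. $\square$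

## 9. A weighted sum of cycle counts separates the models: proof of Theorem A

Our control stops at a fixed time $t_0$, and the final counts in the process are not computed. We do not need them: the weights $\delta_k$ are nonnegative and cycle counts only grow, so a lower bound at time $t_0$ is a lower bound at the end. In the uniform model, fact (ii) already concerns the final graph.

Assume $\Lambda_1\ge\sqrt{d-1}$.

**Step 1: the signal diverges.** Let $V_K=\sum_{k=3}^K\lambda_k\delta_k^2$ as in Section 3. Since $\delta_k\ge(\Lambda_1/(d-1))^k$,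
$$\lambda_k\delta_k^2\ge\frac{(d-1)^k}{2k}\Big(\frac{\Lambda_1}{d-1}\Big)^{2k}=\frac1{2k}\Big(\frac{\Lambda_1^2}{d-1}\Big)^k\ge\frac1{2k},$$
so $V_K\to\infty$. Since $\Lambda_i\le d-1$, we have $\delta_k\le\delta_3<\infty$ for all $k\ge3$. Let $Y_K=\sum_{k=3}^K\delta_k(X_k-\lambda_k)$, evaluated on the final graph.

**Step 2: the uniform model gives small $Y_K$.** By (ii) and the remark on Scheffé's lemma, $\mathbf P_{\mathcal G_{n,d}}(Y_K>V_K/2)$ converges to $\mathbf P(\sum_{k=3}^K\delta_k(Z_k-\lambda_k)>V_K/2)$ with independent $Z_k\sim\mathrm{Poisson}(\lambda_k)$. This sum has mean $0$ and variance $\sum\delta_k^2\lambda_k=V_K$. By Chebyshev, $\lim_n\mathbf P_{\mathcal G_{n,d}}(Y_K>V_K/2)\le4/V_K$.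

**Step 3: the process gives large $Y_K$.** By Lemma 3 choose $S$ with $\sum_{k=3}^K\delta_k\mu_k(S)\ge\sum_{k=3}^K\delta_k\lambda_k(1+\delta_k)-V_K/4$, and let $s(t_0)=S$. Put $Y_K'=\sum_{k=3}^K\delta_k(X_k(t_0)-\lambda_k)$. Then $Y_K'\le Y_K$, because $\delta_k\ge0$ and $X_k(t_0)\le X_k$. By Proposition 2,
$$\lim_n\mathbf EY_K'=\sum_{k=3}^K\delta_k(\mu_k(S)-\lambda_k)\ge V_K-\tfrac14V_K=\tfrac34V_K .$$
Also by Proposition 2 the covariance of $X_k(t_0)$ and $X_l(t_0)$ tends to $\mathbf 1_{k=l}\mu_k(S)$, so
$$\lim_n\operatorname{Var}Y_K'=\sum_{k=3}^K\delta_k^2\mu_k(S)\le\sum_{k=3}^K\delta_k^2\lambda_k(1+\delta_k)\le(1+\delta_3)V_K .$$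
By Chebyshev,
$$\limsup_n\mathbf P(Y_K\le V_K/2)\le\limsup_n\mathbf P(Y'_K\le V_K/2)\le\frac{(1+\delta_3)V_K}{(V_K/4)^2}=\frac{16(1+\delta_3)}{V_K}.$$
By (i), conditioning on $d$-regularity changes probabilities by $o(1)$, so the same bound holds in $\mathcal G^{\rm deg}_{n,d}$.

**Step 4: letting $K$ grow with $n$.** This turns bounds for each $K$ into one sequence of events. For each $K\ge3$ there is $n_K$ such that for all $n\ge n_K$ with $dn$ even
$$\mathbf P_{\mathcal G_{n,d}}(Y_K>V_K/2)\le\frac4{V_K}+\frac1K,\qquad\mathbf P_{\mathcal G^{\rm deg}_{n,d}}(Y_K\le V_K/2)\le\frac{16(1+\delta_3)}{V_K}+\frac1K .$$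
We may take $n_3<n_4<\cdots$. For $n\ge n_3$ let $K(n)=\max\{K:n_K\le n\}$, so $K(n)\to\infty$, and put $A_n=\{Y_{K(n)}\le V_{K(n)}/2\}$. Since $V_{K(n)}\to\infty$, $\mathbf P_{\mathcal G_{n,d}}(A_n)\to1$ and $\mathbf P_{\mathcal G^{\rm deg}_{n,d}}(A_n)\to0$. The total variation distance is at least the difference of these two probabilities, so it tends to $1$. $\blacksquare$

## 10. Power test functions of degree about $\sqrt d$: proof of Theorem B

It remains to bound $\Lambda_1$ from below. By the Rayleigh principle, $\Lambda_1\ge\langle g_\perp,Tg_\perp\rangle/\|g_\perp\|^2$ for every nonzero $g_\perp\in p^\perp$. Formula (6) suggests choosing $F$ rather than $g$. The choice $F(s)=s$ gives $g=p$, so we try higher powers.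

**Step 1: the Rayleigh quotient of a power.** Let $m=M+1\ge2$ be an integer and $g=ms^{m-1}\sqrt{Q_{d-1}}$, so that $F=s^m$ in (6). Integration by parts gives, for $a>0$,
$$\int_0^\infty Q_{d-1}s^{a-1}ds=\frac1a\int_0^\infty\pi_{d-1}s^a\,ds=\frac{\Gamma(d+a)}{a\,\Gamma(d)} .$$
Write $\Gamma_*=\Gamma(d+2m-1)/\Gamma(d)$. Using $a=2m-1$, then $a=m$, then (6),
$$\|g\|^2=\tfrac{m^2}{2m-1}\Gamma_*,\qquad\langle g,p\rangle=\tfrac{\Gamma(d+m)}{\Gamma(d)},\qquad\langle g,Tg\rangle=\int_0^\infty\pi_{d-2}s^{2m}ds=\tfrac{\Gamma(d-1+2m)}{\Gamma(d-1)}=(d-1)\Gamma_* .$$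
Let
$$\rho=\frac{\langle g,p\rangle^2}{\|p\|^2\,\Gamma_*}=\frac{\Gamma(d+m)^2}{\Gamma(d+1)\Gamma(d+2m-1)}=\prod_{i=1}^M\frac{d+i}{d+M+i}<1 .$$
Let $g_\perp=g-\frac{\langle g,p\rangle}{\|p\|^2}p$. Since $p$ is an eigenfunction with eigenvalue $d-1$,
$$\langle g_\perp,Tg_\perp\rangle=(d-1)\Gamma_*-(d-1)\frac{\langle g,p\rangle^2}{\|p\|^2}=(d-1)\Gamma_*(1-\rho),\qquad\|g_\perp\|^2=\Gamma_*\Big(\frac{m^2}{2m-1}-\rho\Big).$$
Since $\frac{(M+1)^2}{2M+1}=\frac{M^2}{2M+1}+1$,
$$\Lambda_1\ \ge\ \frac{(d-1)(1-\rho)}{\frac{M^2}{2M+1}+1-\rho}.\tag{7}$$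
Rearranging, $\Lambda_1\ge\sqrt{d-1}$ whenever for some integer $M\ge1$
$$(1-\rho)\big(\sqrt{d-1}-1\big)\ \ge\ c_M:=\frac{M^2}{2M+1}.\tag{8}$$

**Step 2: which $M$ to use.** First try the quadratic, $M=1$. Then $1-\rho=\frac1{d+2}$, and (7) reads $\Lambda_1\ge\frac{3(d-1)}{d+5}$. This is below $3$, and it is never at least $\sqrt{d-1}$: with $y=\sqrt{d-1}$ that would mean $3y\ge y^2+6$, but the discriminant $9-24$ is negative. More generally, a fixed $M$ cannot serve all large $d$. Indeed $\prod(1-a_i)\ge1-\sum a_i$ for $a_i\in[0,1]$ gives $1-\rho\le\sum_{i=1}^M\frac M{d+M+i}<\frac{M^2}d$, so the left side of (8) is less than $\frac{M^2}d\sqrt d=\frac{M^2}{\sqrt d}$ (for $d\ge2$). Hence (8) forces $2M+1>\sqrt d$. So $M$ must be at least of order $\sqrt d$. If $M$ is close to $\sqrt d$ and $d$ is large, then $\rho$ is close to $e^{-1}$, the left side of (8) is about $(1-e^{-1})\sqrt d$, the right side is about $\frac12\sqrt d$, and $1-e^{-1}>\frac12$. The remaining steps make this precise down to $d=31$.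

**Step 3: $d=31$, with $M=6$.** Here the exact value of $\rho$ is used:
$$\rho=\frac{32\cdot33\cdot34\cdot35\cdot36\cdot37}{38\cdot39\cdot40\cdot41\cdot42\cdot43}=\frac{1673844480}{4389446880}=\frac{166056}{435461},$$
so $1-\rho=\frac{269405}{435461}>0.61866$. Since $5.4772^2<30$, $\sqrt{30}-1>4.4772$. The product exceeds $2.7698>2.7693>\frac{36}{13}=c_6$. So (8) holds.

**Step 4: a smooth bound for $\rho$.** For $d\ge32$ we replace the product by an exponential. With $z_i=\frac M{2d+M+2i}$, $\log\frac{d+i}{d+M+i}=\log\frac{1-z_i}{1+z_i}\le-2z_i$. By convexity of $1/x$ (Jensen), $\sum_{i=1}^M2z_i\ge\frac{2M^2}{2d+2M+1}$, because the average of $2d+M+2i$ is $2d+2M+1$. So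
$$\rho\le e^{-q},\qquad q=\frac{M^2}x,\qquad x=d+M+\tfrac12,$$
and it suffices to show
$$f_M(d):=(1-e^{-q})(\sqrt{d-1}-1)\ge c_M .\tag{9}$$

**Step 5: concavity.** The purpose is to reduce (9) on an interval of $d$ to its endpoints. View $d$ as real and put $D=d-1<x$. From $q'=-q/x$ and $q''=2q/x^2$ we get $(1-e^{-q})'=-\frac qxe^{-q}$ and $(1-e^{-q})''=(q''-q'^2)e^{-q}=\frac{q(2-q)}{x^2}e^{-q}$. Hence
$$f_M''=\frac{q(2-q)e^{-q}}{x^2}(\sqrt D-1)-\frac{qe^{-q}}{x\sqrt D}-\frac{1-e^{-q}}{4D^{3/2}} .$$
Let $\frac23\le q\le2$. Since $D-\sqrt D\le x$, $(\sqrt D-1)/x^2\le1/(x\sqrt D)$. Since $D\le x$, $D^{-3/2}\ge1/(x\sqrt D)$. Using also $q(2-q)\ge0$ and $e^q-1\ge q+\frac{q^2}2$,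
$$x\sqrt D\,e^qf_M''\le q(2-q)-q-\tfrac14(e^q-1)\le q-q^2-\tfrac q4-\tfrac{q^2}8=\tfrac34q-\tfrac98q^2\le0 .$$
So $f_M$ is concave in $d$ on any interval where $q\in[\frac23,2]$. There $f_M\ge c_M$ at both endpoints implies $f_M\ge c_M$ throughout.

For the endpoint values we use five numerical bounds. Each of the first four comes from a partial sum of the exponential series, which bounds the exponential from below:

- $e^{0.935}>2.54715$ (terms through degree 7), and $0.3926\cdot2.54715>1$, so $e^{-0.935}<0.3926$;
- $e^{0.8275}>2.2875$ (through degree 6), and $0.4372\cdot2.2875>1$, so $e^{-0.8275}<0.4372$;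
- $e^{0.85}>2.339$ (through degree 5), and $0.428\cdot2.339>1$, so $1-e^{-0.85}>0.572$;
- $e^{1.1}>3.0037$ (through degree 6), and $0.333\cdot3.0037>1$, so $1-e^{-1.1}>0.667$;
- $e>2.718$, and $0.368\cdot2.718>1$, so $1-e^{-1}>0.632$.

**Step 6: $32\le d\le37$, with $M=6$.** Here $q$ lies between $\frac{36}{43.5}$ and $\frac{36}{38.5}$, inside $[\frac23,2]$, and $c_6=\frac{36}{13}<2.7693$. At $d=32$, $q=\frac{36}{38.5}>0.935$, and $\sqrt{31}-1>4.5677$ because $5.5677^2<31$. So $f_6>0.6074\cdot4.5677>2.774$. At $d=37$, $q=\frac{36}{43.5}>0.8275$ and $\sqrt{36}-1=5$, so $f_6>0.5628\cdot5=2.814$. Both exceed $c_6$, and Step 5 gives (9) for $32\le d\le37$.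

**Step 7: $d\ge38$, with $M=\lceil\sqrt{d-1}\rceil$.** Since $\sqrt{37}>6$, $M\ge7$. Also $d\in[(M-1)^2+1,\,M^2+1]$, and $q$ is decreasing in $d$. We check the two endpoints of this interval. At the right endpoint
$$q=q_R=\frac{M^2}{M^2+M+\frac32}=\frac1{1+\frac1M+\frac3{2M^2}},$$
which is increasing in $M$, so $q_R\ge\frac{49}{57.5}>0.85$. At the left endpoint
$$q=q_L=\frac{M^2}{M^2-M+\frac52}=\frac1{1-\big(\frac1M-\frac5{2M^2}\big)} .$$
Since $u-\frac52u^2$ has maximum $0.1$, at $u=\frac15$, and is positive for $0<u<\frac25$, we have $1<q_L\le\frac1{0.9}$. So $q\in[\frac23,2]$ on the whole interval, and Step 5 applies. Note that $c_M=\frac M2-\frac14+\frac1{4(2M+1)}$.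

At the right endpoint $\sqrt{d-1}=M$ and $1-e^{-q_R}>0.572$. Since $\frac1{4(2M+1)}\le\frac1{60}$,
$$f_M-c_M\ge0.572(M-1)-c_M\ge0.072M-0.339>0\qquad(M\ge7).$$

At the left endpoint $\sqrt{d-1}=M-1$. If $M\ge8$, then $1-e^{-q_L}>1-e^{-1}>0.632$ and $\frac1{4(2M+1)}\le\frac1{68}$, so
$$f_M-c_M\ge0.632(M-2)-c_M\ge0.132M-1.029>0 .$$
If $M=7$, then $q_L=\frac{49}{44.5}>1.1$, so $1-e^{-q_L}>0.667$, and $f_7>0.667\cdot5=3.335>\frac{49}{15}=c_7$.

So (9) holds for every $d\ge32$ with the stated $M$, and with Step 3, (8) holds for all $d\ge31$. $\blacksquare$
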